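\title{Points with at most $n$ rational coordinates embed in the Menger compactum $M^m_n$}

\begin{abstract}
Let $N^m_n$ be the set of points of $\mathbb{R}^m$ with at most $n$ rational coordinates and let $M^m_n\subset\mathbb{R}^m$ be the $n$-dimensional Menger compactum. We prove that $N^m_n$ embeds in $M^m_n$ for all $0\le n\le m$, $m\ge1$. The proof re-embeds $N^m_n$ in $\mathbb{R}^m$ so that the closure of the image is a compact set of dimension $n$. We also determine for which $n,m,n',m'$ the space $N^m_n$ embeds in $M^{m'}_{n'}$.
\end{abstract}

\section{Introduction}\label{sec:intro}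

Let $I=[0,1]$ and let $0\le n\le m$ be integers with $m\ge1$. A space \emph{embeds} in another if it is homeomorphic to a subspace of it. We compare two subspaces of $\mathbb{R}^m$.

The space $N^m_n$ consists of all points of $\mathbb{R}^m$ that have at most $n$ rational coordinates.

The \emph{Menger compactum} $M^m_n\subset I^m$ is defined as follows. For $\ell\ge0$, a \emph{cube of rank $\ell$} is a set $\prod_{i=1}^m[a_i3^{-\ell},(a_i+1)3^{-\ell}]$ with integers $0\le a_i<3^\ell$. Write each $a_i$ in base $3$ with exactly $\ell$ digits. Let $F_\ell$ be the union of all cubes of rank $\ell$ such that, for every digit position $j=1,\dots,\ell$, at most $n$ of the numbers $a_1,\dots,a_m$ have $j$-th digit equal to $1$. Then $I^m=F_0\supset F_1\supset F_2\supset\cdots$, and $M^m_n=\bigcap_\ell F_\ell$. This is a compact subspace of $\mathbb{R}^m$ with $\dim M^m_n=n$.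

For $m=1$, $n=0$ these spaces are the irrational numbers and the Cantor set. For $m=2$, $n=1$ they are $\mathbb{R}^2\setminus\mathbb{Q}^2$ and the carpet obtained from the square by deleting middle squares again and again. For $n=m$ they are $\mathbb{R}^m$ and $I^m$.

For $n<m$ both spaces are made by removing sets of dimension $m-n-1$. A point lies outside $N^m_n$ exactly when some $n+1$ of its coordinates are rational, so $\mathbb{R}^m\setminus N^m_n$ is a countable union of coordinate-parallel planes of dimension $m-n-1$. A point of $I^m$ with $n+1$ coordinates equal to $\frac12$ lies only in cubes of rank $1$ with $n+1$ digits equal to $1$; so $I^m\setminus F_1$ is a relatively open neighborhood of the $(m-n-1)$-dimensional set of such points, and $F_{\ell+1}$ arises from $F_\ell$ by replacing each surviving cube by a scaled copy of $F_1$. Thus $N^m_n$ removes a dense family of planes, and $M^m_n$ removes open neighborhoods of pieces of such planes at all scales. One would guess that each space embeds in the other. The following facts are known, and we quote them without proof.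
\begin{enumerate}
\item[(i)] $N^m_n$ embeds in $M^m_n$ for $n=0$, $n=m$, $m=2n+1$ and $n=m-1$, and hence for all $0\le n\le m\le3$.
\item[(ii)] $M^m_n$ embeds in $N^m_n$ for all $0\le n\le m$, $m\ge1$.
\item[(iii)] $M^m_n$ is a universal space for the class of all compact subspaces of $\mathbb{R}^m$ of dimension at most $n$: it belongs to this class, and every member of the class embeds in it.
\end{enumerate}
The problem whether $N^m_n$ always embeds in $M^m_n$ is posed as open in \cite{DT}. The answer is affirmative.

\begin{theorem}\label{thm:main}
For all $0\le n\le m$, $m\ge1$, the space $N^m_n$ embeds in $M^m_n$.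
\end{theorem}

With (ii) this shows that $N^m_n$ and $M^m_n$ have exactly the same subspaces up to homeomorphism. Fact (i) is not used in this paper.

Fact (iii) turns the problem into one about compactifications: $N^m_n$ embeds in $M^m_n$ if and only if some homeomorphic copy of $N^m_n$ in $\mathbb{R}^m$ has compact closure of dimension at most $n$. (For the forward implication take the closure in $M^m_n$.) Boundedness is easy to arrange. The map $\varphi(t)=\frac12\bigl(1+\frac{t}{1+|t|}\bigr)$ is a homeomorphism $\mathbb{R}\to(0,1)$; its inverse sends $s$ to $w/(1-|w|)$ with $w=2s-1$, so $t$ is rational if and only if $\varphi(t)$ is. Applied in each coordinate, $\varphi$ gives a homeomorphism of $N^m_n$ onto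
\[
N=N^m_n\cap(0,1)^m .
\]
The dimension is the real obstacle: $N$ contains all points of $(0,1)^m$ with only irrational coordinates, so its closure is the whole cube. A better copy of $N$ must be torn open along the removed planes, at every scale, without being folded or pinched. The next theorem says that this can be done by an arbitrarily small move, and that the move is undone by a continuous collapse.

\begin{theorem}\label{thm:compact}
Let $0\le n<m$ and $\varepsilon>0$. There are a compact set $X\subset\mathbb{R}^m$ with $\dim X=n$ and a continuous surjection $c:X\to[0,1]^m$ with $|c(y)-y|\le\varepsilon$ for all $y\in X$, such that $c$ restricts to a homeomorphism $c^{-1}(N)\to N$.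
\end{theorem}

Theorem~\ref{thm:main} also allows us to compare the two families for different parameters.

\begin{theorem}\label{thm:range}
Let $0\le n\le m$, $0\le n'\le m'$ and $m,m'\ge1$. Then $N^m_n$ embeds in $M^{m'}_{n'}$ if and only if $n\le n'$ and $m'\ge\min(m,2n+1)$.
\end{theorem}

Section~\ref{sec:reduction} reduces Theorems~\ref{thm:main} and~\ref{thm:compact} to a single step, Proposition~\ref{prop:step}, and carries this step out on the line. Sections~\ref{sec:tilings}--\ref{sec:step} prove the step in general. Section~\ref{sec:range} proves Theorem~\ref{thm:range}.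

\section{Dimension, Lipschitz maps and thin sets}\label{sec:tools}

We write $|\cdot|$ for the Euclidean norm and $B(x,\rho)$ for the open ball.

\subsection*{Dimension}
All spaces are separable and metrizable, and $\dim$ is the covering dimension: $\dim X\le n$ if every finite open cover of $X$ has a finite open refinement in which every point lies in at most $n+1$ members. We use three standard facts.
\begin{enumerate}
\item[(D1)] Let $X$ be a compact metric space. If for every $\mu>0$ there is an open cover of $X$ by sets of diameter at most $\mu$ in which every point lies in at most $n+1$ members, then $\dim X\le n$. (Take $\mu$ smaller than a Lebesgue number of the given cover and pass to a finite subcover.)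
\item[(D2)] If $Y\subset X$, then $\dim Y\le\dim X$.
\item[(D3)] A finite simplicial complex whose simplices have at most $n+1$ vertices has dimension at most $n$. (Apply (D1) to the open vertex stars of the iterated barycentric subdivisions.)
\end{enumerate}

\subsection*{Locally Lipschitz maps}
A map defined on a subset of a Euclidean space is \emph{locally Lipschitz} if every point of its domain has a neighborhood in the domain on which the map is Lipschitz. The domain need not be open. Restrictions of locally Lipschitz maps are locally Lipschitz. So are compositions, because such maps are continuous; sums and products of real- or vector-valued ones, because they are locally bounded; and quotients by nowhere vanishing real-valued ones.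

\subsection*{Thin sets}
For an integer $k\ge0$, a set $Z\subset\mathbb{R}^m$ is \emph{$k$-thin} if it is a countable union of Lipschitz images of bounded subsets of $\mathbb{R}^k$. Since $\mathbb{R}^0$ is a point, the $0$-thin sets are the countable sets. Thinness is a form of ``at most $k$-dimensional'' that survives locally Lipschitz maps and that Lebesgue measure can detect.

\begin{lemma}\label{lem:thin}
\begin{enumerate}
\item[(a)] If $l<m$, a Lipschitz image in $\mathbb{R}^m$ of a bounded subset of $\mathbb{R}^l$ has Lebesgue measure $0$.
\item[(b)] If $G\subset\mathbb{R}^m$ is $k$-thin, $Y\subset\mathbb{R}^m$ and $f:Y\to\mathbb{R}^m$ is locally Lipschitz, then $f(G\cap Y)$ is $k$-thin.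
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $A\subset\mathbb{R}^l$ lie in a cube of side $s$ and let $g:A\to\mathbb{R}^m$ have Lipschitz constant $\Lambda$. Cut the cube into $j^l$ cubes of side $s/j$. The image of the part of $A$ in one of them has diameter at most $\Lambda\sqrt l\,s/j$, so it lies in a cube of side $2\Lambda\sqrt l\,s/j$. The total volume of these cubes is a constant times $j^{l-m}$, which tends to $0$.

(b) Write $G=\bigcup_\nu g_\nu(A_\nu)$ with $A_\nu\subset\mathbb{R}^k$ bounded and $g_\nu$ Lipschitz. Since $Y$ has a countable base, it is covered by countably many relatively open sets $Y_i$ on which $f$ is Lipschitz. Then $f(G\cap Y)$ is the union of the images of the bounded sets $A_\nu\cap g_\nu^{-1}(Y_i)$ under the Lipschitz maps $f\circ g_\nu$.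
\end{proof}

\section{Reduction to one step}\label{sec:reduction}

If $n=m$, then $N^m_m=\mathbb{R}^m\cong(0,1)^m\subset I^m=M^m_m$, and Theorem~\ref{thm:main} holds. From here to the end of Section~\ref{sec:step} we assume
\[
0\le n<m,\qquad k=m-n-1\ge0 .
\]

\subsection*{A test for dimension}
We need a condition that forces a compact subset of $\mathbb{R}^m$ to have dimension at most $n$ and that can be achieved step by step. For an integer $r\ge0$ let $G_r$ be the set of points of $\mathbb{R}^m$ with at least $n+1$ coordinates in $2^{-r}\mathbb{Z}$. It is closed, and it is a countable union of $k$-dimensional cubes, the $k$-faces of the grid of side $2^{-r}$. In particular $G_r$ is $k$-thin.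

\begin{lemma}\label{lem:test}
If a compact set $X\subset\mathbb{R}^m$ is disjoint from $G_r$ for infinitely many $r$, then $\dim X\le n$.
\end{lemma}

\begin{proof}
By (D1) it suffices to cover $\mathbb{R}^m\setminus G_r$ by open sets of diameter at most $\sqrt m\,2^{-r}$ such that every point lies in at most $n+1$ of them. Let $d_i(x)=\operatorname{dist}(x_i,2^{-r}\mathbb{Z})\le2^{-r-1}$, let $d_{(1)}\ge\dots\ge d_{(m)}$ be these functions arranged in decreasing order, and put $d_{(m+1)}=0$. All of them are continuous, so the sets $W_j=\{d_{(j)}>d_{(j+1)}\}$ are open. A point $x\notin G_r$ has at least $m-n=k+1$ coordinates with $d_i(x)>0$. So $d_{(k+1)}(x)>0=d_{(m+1)}(x)$, and $x\in W_j$ for some $j\in\{k+1,\dots,m\}$.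

For $x\in W_j$ the set $T$ of indices of the $j$ largest numbers $d_i(x)$ is well defined. For $i\in T$ we have $d_i(x)>0$, so $x_i$ lies in a unique open interval between consecutive points of $2^{-r}\mathbb{Z}$. For $i\notin T$ we have $d_i(x)<2^{-r-1}$, so $x_i$ has a unique nearest point in $2^{-r}\mathbb{Z}$. The set $T$, these intervals and these points are locally constant on $W_j$. Fixing them cuts $W_j$ into disjoint open pieces, and in each piece every coordinate ranges in an interval of length $2^{-r}$. The pieces of $W_{k+1},\dots,W_m$ form the required cover, because there are $m-k=n+1$ values of $j$.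
\end{proof}

\subsection*{Stages}
So we want an embedding $h:N\to\mathbb{R}^m$ whose image is bounded and at positive distance from $G_r$ for infinitely many $r$. We obtain $h$ as a uniform limit of embeddings $h_j$, gaining one grid at each step. A uniform limit of embeddings need not be injective, so we keep control of the inverses. The maps $h_j$ are defined on open sets containing $N$, where there is room to move.

A \emph{stage} is a pair $(U,h)$, where $U$ is open, $N\subset U\subset(0,1)^m$, and $h:U\to\mathbb{R}^m$ is an embedding whose inverse $h^{-1}:h(U)\to U$ is locally Lipschitz and uniformly continuous. Uniform continuity of the inverse is used in the passage to the limit, just below. The local Lipschitz property is used only to keep the step repeatable, in Section~\ref{sec:step}. No such condition is imposed on $h$ itself, which tears the cube along the deleted set.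

\begin{proposition}[the step]\label{prop:step}
Let $(U,h)$ be a stage, $\varepsilon>0$, and let $r\ge0$ be an integer with $\sqrt m\,2^{-r}<\varepsilon/2$. Then there is a stage $(U',h')$ with $U'\subset U$, $|h'(x)-h(x)|<\varepsilon$ for all $x\in U'$, and $\operatorname{dist}(h'(U'),G_r)>0$.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:compact} from Proposition~\ref{prop:step}]
Let $\varepsilon>0$. We construct stages $(U_j,h_j)$, numbers $\varepsilon_j>0$ and integers $r_j\ge j$, starting with $U_0=(0,1)^m$ and the inclusion $h_0$. Put $Y_j=h_j(U_j)$ and $f_j=h_j^{-1}$. Suppose $(U_j,h_j)$ is given and, if $j\ge1$, that $\operatorname{dist}(Y_j,G_{r_{j-1}})>0$. Choose $\varepsilon_j\in(0,\varepsilon/2]$ such that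
\begin{enumerate}
\item[($\alpha$)] $|f_j(y)-f_j(y')|<2^{-j}$ whenever $y,y'\in Y_j$ and $|y-y'|<5\varepsilon_j$;
\item[($\beta$)] $\varepsilon_j\le\frac12\varepsilon_{j-1}$ if $j\ge1$;
\item[($\gamma$)] $3\varepsilon_j\le\operatorname{dist}(Y_j,G_{r_{j-1}})$ if $j\ge1$.
\end{enumerate}
Choose $r_j\ge j$ with $\sqrt m\,2^{-r_j}<\varepsilon_j/2$ and let $(U_{j+1},h_{j+1})$ be given by Proposition~\ref{prop:step} for $(U_j,h_j)$, $\varepsilon_j$, $r_j$.

\emph{The limit is an embedding.} On $N$ we have $|h_{i+1}-h_i|<\varepsilon_i$, and $\sum_{i\ge j}\varepsilon_i\le2\varepsilon_j$ by ($\beta$). So the maps $h_j|_N$ converge uniformly to a continuous map $h:N\to\mathbb{R}^m$ with $|h-h_j|\le2\varepsilon_j$ on $N$. If $x,x'\in N$ and $|h(x)-h(x')|<\varepsilon_j$, then $|h_j(x)-h_j(x')|<5\varepsilon_j$, so $|x-x'|<2^{-j}$ by ($\alpha$). As $j$ is arbitrary, $h$ is injective and $h^{-1}:h(N)\to N$ is uniformly continuous.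

\emph{The closure has small dimension.} Since $|h(x)-x|\le2\varepsilon_0\le\varepsilon$, the set $X=\overline{h(N)}$ is compact. By ($\gamma$), $\operatorname{dist}(h(N),G_{r_{j-1}})\ge3\varepsilon_j-2\varepsilon_j>0$ for $j\ge1$, so $X$ is disjoint from every $G_{r_j}$. Since $r_j\ge j$, Lemma~\ref{lem:test} gives $\dim X\le n$.

By (iii), $X$ embeds in $M^m_n$, and $N^m_n\cong N\cong h(N)\subset X$. This proves Theorem~\ref{thm:main}.

\emph{The collapse.} The uniformly continuous map $h^{-1}:h(N)\to[0,1]^m$ extends to a continuous map $c:X\to[0,1]^m$, and $|c(y)-y|\le\varepsilon$ holds on the dense set $h(N)$, hence on $X$. The set $c(X)$ is compact and contains $N$, which is dense in $[0,1]^m$; so $c$ is onto. Let $y\in X$ with $x=c(y)\in N$, and write $y=\lim h(x_i)$ with $x_i\in N$. Then $x_i=c(h(x_i))\to x$, so $h(x_i)\to h(x)$ by continuity of $h$ at $x$, and $y=h(x)$. Thus $c^{-1}(N)=h(N)$, and $c$ restricts to the homeomorphism $h^{-1}:h(N)\to N$. Finally, (ii) and (D2) give $\dim X\ge\dim N\ge\dim M^m_n=n$. This proves Theorem~\ref{thm:compact}.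
\end{proof}

\subsection*{The step on the line}
Let $m=1$, $n=0$, $k=0$. Then $N$ is the set of irrationals in $(0,1)$ and $G_r=2^{-r}\mathbb{Z}$. Here it is enough to use stages of a special form: $U$ is $(0,1)$ minus finitely many dyadic rationals, $h$ is affine and nonconstant on each component of $U$, and the images of the components have pairwise disjoint closures. Then $h^{-1}$ is Lipschitz, because it is affine on each of finitely many intervals that are at positive distance from each other, and its values are bounded.

The obstruction is the finite set $Z=h^{-1}(G_r)$. Its points may be irrational, and then we are not allowed to delete them. Instead we delete rational points and use the room that this creates to move away from $Z$. Take $s$ so large that $2^{-s}\mathbb{Z}$ contains the points already deleted and that $\operatorname{diam}h(J)<\varepsilon$ for each component $J$ of $U'=(0,1)\setminus2^{-s}\mathbb{Z}$. In each $J$ choose a point $v_J\notin Z$ and a nondegenerate closed interval $J'\subset J\setminus Z$ around it. Let $e$ map each $J$ affinely onto the interior of $J'$, and put $h'=h\circ e$. Then $h'(x)$ and $h(x)$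 lie in the same set $h(J)$, so $|h'-h|<\varepsilon$. The sets $h(J')$ are finitely many pairwise disjoint compact intervals that miss $G_r$. So $(U',h')$ is a stage of the same form and $\operatorname{dist}(h'(U'),G_r)>0$.

The general step has the same outline. We delete a $k$-dimensional skeleton $L$ of a decomposition of $U$ into dyadic cubes; it misses $N$. The complement $U\setminus L$ is pushed into a thin neighborhood of an $n$-dimensional complex $D$, which replaces the points $v_J$. Three things change.
\begin{enumerate}
\item[1.] The complex $D$ must be moved off $Z=h^{-1}(G_r)$, which is now a curved $k$-dimensional set. This is possible because $n+k<m$, provided that $Z$ is $k$-thin. This is why inverses are kept locally Lipschitz.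
\item[2.] The map $h$ need not be uniformly continuous near the boundary of $U$ (Example~\ref{ex:three}). For $h\circ e$ to be close to $h$, the move $e$ must become smaller near the boundary, so the cubes must shrink there and there are infinitely many of them.
\item[3.] With infinitely many cubes, the image of $h\circ e$ misses $G_r$, but we have no lower bound for its distance from $G_r$. A last push in the target, away from $G_r$, provides one.
\end{enumerate}

\section{Triangulating a dyadic tiling}\label{sec:tilings}

A \emph{box} is a product $C=\prod_{i=1}^mC_i$ of compact intervals, some of which may be single points. Its dimension is the number of nondegenerate factors. Its relative interior $\operatorname{relint}C$ is the set of $x\in C$ with $x_i\in\operatorname{int}C_i$ for every nondegenerate $C_i$; the rest of $C$ is its relative boundary. A \emph{face} of $C$ is obtained by replacing some nondegenerate factors by one of their endpoints.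

A \emph{dyadic interval} is an interval $[a2^{-s},(a+1)2^{-s}]$ with $a,s\in\mathbb{Z}$, and a \emph{dyadic cube} is a product $Q=\prod Q_i$ of $m$ dyadic intervals of one common length, its \emph{side}. Two dyadic intervals whose interiors meet are nested, and hence two dyadic cubes whose interiors meet are nested. A \emph{tiling} of an open set $U\subset\mathbb{R}^m$ is a family $\mathcal{Q}$ of dyadic cubes with union $U$ and pairwise disjoint interiors that is locally finite in $U$.

\subsection*{Cells}
When cubes of different sizes are adjacent, their faces do not form a cell complex: a face of the large cube is subdivided by faces of the small ones (Figure~\ref{fig:dual}). The right cell through a point is the intersection of all cubes that contain it. Fix a tiling $\mathcal{Q}$ of $U$. For $x\in U$ let $S(x)=\{Q\in\mathcal{Q}:x\in Q\}$, a finite nonempty set, and let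
\[
C(x)=\bigcap_{Q\in S(x)}Q,
\]
a box with factors $C(x)_i=\bigcap_{Q\in S(x)}Q_i$. The boxes $C(x)$ are the \emph{cells}. Let $Q^x\in S(x)$ have least side. Since the cubes are closed and locally finite, $x$ has an open neighborhood $O_x\subset U$ such that every cube of $\mathcal{Q}$ that meets $O_x$ contains $x$.

\begin{lemma}\label{lem:cells}
Let $x\in U$.
\begin{enumerate}
\item[(a)] $C(x)$ is a face of $Q^x$, and $x\in\operatorname{relint}C(x)$.
\item[(b)] If $y\in\operatorname{relint}C(x)$, then $S(y)=S(x)$, so $C(y)=C(x)$.
\item[(c)] If $z\in C(x)$, then $C(z)\subset C(x)$; if moreover $C(z)\ne C(x)$, then $C(z)$ lies in a proper face of $C(x)$.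
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix $i$. Suppose first that $x_i$ is interior to $Q_i$ for all $Q\in S(x)$. These dyadic intervals are then nested, so $C(x)_i=Q^x_i$, and $x_i$ is interior to it.

Now suppose that $x_i$ is an endpoint of $Q_i$ for some $Q\in S(x)$. Then $x_i$ is a multiple of the side of $Q$, hence of the side of $Q^x$, so it is an endpoint of $Q^x_i$. It remains to show $C(x)_i=\{x_i\}$; for this we find a cube on the other side. Choose $z\in O_x$ with $z_i\notin Q_i$ and $z_l\in\operatorname{int}Q_l$ for $l\ne i$, and choose $Q^*\in\mathcal{Q}$ with $z\in Q^*$. Then $Q^*\in S(x)$ and $Q^*\ne Q$. For $l\ne i$ the interiors of $Q^*_l$ and $Q_l$ meet near $z_l$. Since $Q^*$ and $Q$ have disjoint interiors, so do $Q^*_i$ and $Q_i$. Both intervals contain $x_i$, so $Q_i\cap Q^*_i=\{x_i\}$.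

(b) Since $y\in C(x)$, we have $S(x)\subset S(y)$. Suppose $Q\in S(y)\setminus S(x)$. We show that $Q$ is properly contained in another cube of the tiling. Let $w$ be the last point of the segment from $y$ to $x$ that lies in $Q$. Then $w\ne x$, and $w\in\operatorname{relint}C(x)$ because $x$ and $y$ lie in this convex set. For some $i$, the number $w_i$ is an endpoint of $Q_i$ and $w_i\ne x_i$; otherwise we could move a little further toward $x$ inside $Q$. Then $C(x)_i$ is nondegenerate, so it equals $Q^x_i$ by (a), and $w_i$ is interior to it. Let $s_0$ be the side of $Q^x$. The number $w_i$ is a multiple of the side of $Q$ but not of $s_0$, so the side of $Q$ is less than $s_0$.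

Let $P\supset Q$ be the dyadic cube of side $s_0$. We claim $x\in P$. If $C(x)_l$ is nondegenerate, then $w_l\in P_l\cap\operatorname{int}Q^x_l$, so $P_l=Q^x_l\ni x_l$. If $C(x)_l$ is degenerate, then $x_l=w_l\in P_l$. Now choose $z\in O_x\cap\operatorname{int}P$ and $Q'\in\mathcal{Q}$ with $z\in Q'$. Then $Q'\in S(x)$, so its side is at least $s_0$, and the interiors of $Q'$ and $P$ meet. Hence $Q\subsetneq P\subset Q'$, which contradicts the disjointness of interiors.

(c) From $S(z)\supset S(x)$ we get $C(z)\subset C(x)$. If $C(z)\ne C(x)$, then $z\notin\operatorname{relint}C(x)$ by (b), so $z_i$ is an endpoint of a nondegenerate factor $C(x)_i$. If $C(z)_i$ were nondegenerate, $z_i$ would be interior to $C(z)_i\subset C(x)_i$ by (a). So $C(z)_i=\{z_i\}$, and $C(z)$ lies in the face of $C(x)$ on which the $i$-th coordinate is $z_i$.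
\end{proof}

By (a) and (b), the relative interiors of the cells partition $U$, and $C(x)$ is the only cell with $x$ in its relative interior. If $C'\subsetneq C$ are cells, then (c), applied to points of their relative interiors, shows that $C'$ lies in a proper face of $C$; in particular $\dim C'<\dim C$. The cells are locally finite in $U$, since each is a face of a cube of $\mathcal{Q}$.

\subsection*{The barycentric subdivision}
Let $b_C$ be the center of the cell $C$. A \emph{flag} is a chain of cells $C_0\subsetneq\dots\subsetneq C_l$. For $i\ge1$ the points $b_{C_0},\dots,b_{C_{i-1}}$ lie in a proper face of $C_i$, and $b_{C_i}\in\operatorname{relint}C_i$ is not in the affine hull of that face. So $b_{C_0},\dots,b_{C_l}$ are affinely independent and span a simplex contained in $C_l$. Let $K$ be the family of these simplices.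

\begin{lemma}\label{lem:unique}
Every $x\in U$ can be written in exactly one way as $x=\sum_{i=0}^lt_ib_{C_i}$ with $C_0\subsetneq\dots\subsetneq C_l$ a flag, all $t_i>0$ and $\sum t_i=1$. In this representation $C_l=C(x)$.
\end{lemma}

\begin{proof}
Let $C=C(x)$. In any such representation $x$ is a convex combination of points of $C_l$ in which $b_{C_l}\in\operatorname{relint}C_l$ has positive weight, so $x\in\operatorname{relint}C_l$ and $C_l=C$. If $l=0$, then $x=b_C$. If $l\ge1$, then $x=t_lb_C+(1-t_l)y$ with $0<t_l<1$, where $y=\sum_{i<l}t_i(1-t_l)^{-1}b_{C_i}\in C_{l-1}$ lies in the relative boundary of $C$; in particular $x\ne b_C$.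

We use induction on $\dim C$. If $x=b_C$, which is always the case for $\dim C=0$, the only representation is the one with $l=0$. Let $x\ne b_C$. The ray from $b_C$ through $x$ meets the relative boundary of $C$ in exactly one point $y$, and $x=tb_C+(1-t)y$ for a unique $t$, with $0<t<1$ because $x\in\operatorname{relint}C$. By the first paragraph, the representations of $x$ correspond bijectively to the representations of $y$ by flags of cells properly contained in $C$. Now $C(y)\subset C$, and $C(y)\ne C$ because $y\notin\operatorname{relint}C$. By induction $y$ has exactly one representation, and its largest cell is $C(y)\subsetneq C$.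
\end{proof}

Faces of simplices of $K$ come from subflags. If $x$ lies in two simplices, Lemma~\ref{lem:unique} shows that the flag of $x$ is a subflag of both; so two simplices are disjoint or meet in the simplex spanned by their common vertices. Thus $K$ is a simplicial complex with union $U$. It is locally finite in $U$: a small neighborhood of a point meets finitely many cells, and each cell, being compact, contains finitely many cells and so is the largest member of finitely many flags. Hence a compact subset of $U$ meets finitely many simplices, every vertex lies in finitely many simplices, and there are countably many vertices. Every simplex lies in a cube of $\mathcal{Q}$ and has at most $m+1$ vertices.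

The \emph{carrier} of $x\in U$ is the (closed) simplex spanned by the flag of Lemma~\ref{lem:unique}. For a vertex $v$ of $K$ let $\beta_v(x)$ be the coefficient of $v$ in the representation of $x$, with $\beta_v(x)=0$ if $v$ does not occur. On each simplex $\beta_v$ is a barycentric coordinate or zero, so it is affine there.

\begin{lemma}\label{lem:segments}
Let $g$ be a map from $U$ to a Euclidean space that is affine on each simplex of $K$. If a segment $[x,y]\subset U$ meets only simplices on which $g$ is $\Lambda$-Lipschitz, then $|g(x)-g(y)|\le\Lambda|x-y|$. Consequently $g$ is locally Lipschitz.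
\end{lemma}

\begin{proof}
The segment meets finitely many simplices, each in a closed subsegment. The endpoints of these subsegments cut $[x,y]$ into finitely many pieces. A subsegment that contains the midpoint of a piece has no endpoint inside the piece, so it contains the piece. Thus each piece lies in one simplex, and we add the estimates. For the last claim use a ball in $U$ that meets only finitely many simplices.
\end{proof}

\section{Pushing away from the $k$-skeleton}\label{sec:push}

Keep the tiling $\mathcal{Q}$ of $U$ and the complex $K$. We split the vertices $b_C$ by the dimension of $C$: let $V_L$ be the set of those with $\dim C\le k$ and $V_D$ the set of those with $\dim C\ge k+1$.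

Let $L$ be the union of the cells of dimension at most $k$. It is closed in $U$ by local finiteness. By Lemma~\ref{lem:cells}(c), $x\in L$ if and only if $\dim C(x)\le k$, that is, if and only if all vertices of the carrier of $x$ are in $V_L$. A point of $L$ lies in a face of dimension at most $k$ of a dyadic cube, so it has at least $m-k=n+1$ rational coordinates. Hence
\[
L\cap N^m_n=\emptyset .
\]
This is the only property of $N^m_n$ that the proof of Proposition~\ref{prop:step} uses.

Let $D$ be the subcomplex of all simplices of $K$ with all vertices in $V_D$, and $|D|$ their union. The dimensions in a flag increase strictly, and in $D$ they range in $\{k+1,\dots,m\}$; so a simplex of $D$ has at most $n+1$ vertices.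

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\draw[gray] (0,0) rectangle (2,2) (2,0) rectangle (3,1) (2,1) rectangle (3,2);
\draw[gray] (0,0)--(2,2) (0,2)--(2,0) (1,1)--(2,1)
  (2,0)--(3,1) (2,1)--(3,0) (2,1)--(3,2) (2,2)--(3,1);
\draw[very thick] (0,1)--(1,1) (1,0)--(1,2) (2.5,0)--(2.5,2)
  (1,1)--(2,0.5)--(3,0.5) (1,1)--(2,1.5)--(3,1.5);
\fill (0,0) circle (1.6pt) (0,2) circle (1.6pt) (2,0) circle (1.6pt) (2,1) circle (1.6pt)
  (2,2) circle (1.6pt) (3,0) circle (1.6pt) (3,1) circle (1.6pt) (3,2) circle (1.6pt);
\end{tikzpicture}
\caption{Three squares of a dyadic tiling of a plane region, for $m=2$, $n=1$, $k=0$. The right side of the large square is not a cell; it is the union of two edges of the small squares. All segments drawn are edges of the barycentric subdivision $K$. The dots form the $0$-skeleton $L$, and the thick segments, which join centers of squares to centers of edge cells, form the $1$-dimensional complex $D$.}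
\label{fig:dual}
\end{figure}

Each simplex of $K$ is spanned by a face in $L$ and a face in $|D|$ (one of them may be empty), so it is swept out by segments that run from $|D|$ to $L$. We introduce coordinates along these segments. Put
\[
\lambda(x)=\sum_{v\in V_L}\beta_v(x)\quad(x\in U),\qquad
\pi(x)=\frac1{1-\lambda(x)}\sum_{v\in V_D}\beta_v(x)\,v\quad(x\in U\setminus L).
\]
Then $0\le\lambda\le1$, with $\lambda=1$ exactly on $L$ and $\lambda=0$ exactly on $|D|$. By Lemma~\ref{lem:segments}, $\lambda$ and the sum in the definition of $\pi$ are locally Lipschitz, so $\pi$ is locally Lipschitz. The point $\pi(x)$ lies in $|D|$; its carrier is the face of the carrier of $x$ spanned by the vertices in $V_D$; and $\pi(x)=x$ if $\lambda(x)=0$. If $0<\lambda(x)<1$, put $b(x)=\lambda(x)^{-1}\sum_{v\in V_L}\beta_v(x)v\in L$. Then $x=\pi(x)+\lambda(x)\bigl(b(x)-\pi(x)\bigr)$, and reading off barycentric coordinates gives: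
\begin{equation}\label{eq:segment}
\begin{gathered}
\text{for }0\le t\le1\text{ the point }x_t=\pi(x)+t\,(b(x)-\pi(x))\text{ lies in the carrier of }x,\\
\lambda(x_t)=t,\quad\text{and}\quad\pi(x_t)=\pi(x)\text{ if }t<1 .
\end{gathered}
\end{equation}

We contract each segment toward its end in $|D|$. The contraction factor must be allowed to vary, because in Section~\ref{sec:moving} the neighborhood of $|D|$ into which we push is not of uniform width. Let $\eta:|D|\to(0,\frac12]$ be affine on each simplex of $D$. Then $\eta(\pi(x))=(1-\lambda(x))^{-1}\sum_{v\in V_D}\beta_v(x)\eta(v)$ is locally Lipschitz on $U\setminus L$. Define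
\[
E=\{y\in U\setminus L:\lambda(y)<\eta(\pi(y))\},\qquad E'=\{y\in U\setminus L:\lambda(y)\le\eta(\pi(y))\},
\]
\[
p(x)=\pi(x)+\eta(\pi(x))\,(x-\pi(x))\quad(x\in U\setminus L),\qquad
q(y)=\pi(y)+\frac{y-\pi(y)}{\eta(\pi(y))}\quad(y\in E').
\]

\begin{lemma}\label{lem:push}
\begin{enumerate}
\item[(a)] $p(x)$ lies in the carrier of $x$, and $q(y)$ lies in the carrier of $y$.
\item[(b)] $p:U\setminus L\to E$ is a homeomorphism with inverse $q|_E$.
\item[(c)] $q:E'\to U$ is locally Lipschitz, and $E'$ is closed in $U$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both maps are locally Lipschitz by their formulas, and both fix the points with $\lambda=0$, which lie in $E$. Let $x\in U\setminus L$ with $\lambda(x)>0$ and put $\eta_0=\eta(\pi(x))$. Then $p(x)=x_t$ with $t=\eta_0\lambda(x)<\eta_0$. By \eqref{eq:segment}, $p(x)$ lies in the carrier of $x$, $\pi(p(x))=\pi(x)$ and $\lambda(p(x))<\eta_0$. So $p(x)\in E$, and the formulas give $q(p(x))=x$. Let $y\in E'$ with $\lambda(y)>0$ and put $\eta_0=\eta(\pi(y))$. Then $q(y)=y_t$ with $t=\lambda(y)/\eta_0\le1$, so $q(y)$ lies in the carrier of $y$. If $y\in E$, then $t<1$, so $q(y)\in U\setminus L$,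 $\pi(q(y))=\pi(y)$ and $p(q(y))=y$. Finally, $E'$ is a relatively closed subset of $\{\lambda\le\frac12\}$, since $\eta\le\frac12$ and $\pi$ is continuous on this set; and $\{\lambda\le\frac12\}$ is closed in $U$.
\end{proof}

\subsection*{The uniform grid}
The first application is the push in the target. Let $r\ge0$, $U=\mathbb{R}^m$, let $\mathcal{Q}$ be the family of all dyadic cubes of side $2^{-r}$, and $\eta\equiv\frac12$. By the proof of Lemma~\ref{lem:cells}(a), $\dim C(x)$ is the number of coordinates of $x$ outside $2^{-r}\mathbb{Z}$. So $L=G_r$ and $E=\{\lambda<\frac12\}$. Write $\alpha_r$ for the map $p$, that is, $\alpha_r(x)=\frac12(x+\pi(x))$.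

\begin{lemma}\label{lem:grid}
The map $\alpha_r:\mathbb{R}^m\setminus G_r\to\mathbb{R}^m$ is an embedding with $|\alpha_r(x)-x|\le\sqrt m\,2^{-r}$. Its inverse is locally Lipschitz and uniformly continuous, and its image is at positive distance from $G_r$.
\end{lemma}

\begin{proof}
The points $x$ and $\alpha_r(x)$ lie in one simplex, hence in one cube of side $2^{-r}$. By Lemma~\ref{lem:push} the inverse is the restriction of the locally Lipschitz map $q(y)=y+(y-\pi(y))$ defined on the closed set $E'=\{\lambda\le\frac12\}$. The construction is invariant under translations by $2^{-r}\mathbb{Z}^m$, so $E'$, $\lambda$ and $y\mapsto y-\pi(y)$ are periodic. Two points at distance less than $1$ can be translated together into $[-1,2]^m$ by an element of $2^{-r}\mathbb{Z}^m$. Since $y-\pi(y)$ is uniformly continuous on the compact set $E'\cap[-1,2]^m$, it is uniformly continuous on $E'$, and so is $q$. The same translation argument, on the compact set $[-1,2]^m$, shows that $\lambda$ is uniformly continuous on $\mathbb{R}^m$. As $\lambda=1$ on $G_r$ and $\lambda<\frac12$ on the image of $\alpha_r$, the two sets are at positive distance.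
\end{proof}

One might try to prove Theorem~\ref{thm:compact} by composing pushes $\alpha_r$ alone. The next computation shows why this fails.

\begin{example}\label{ex:three}
Let $m=3$, $n=1$, $k=1$, $r=0$. Since $G_0\cap(0,1)^3=\emptyset$, Lemma~\ref{lem:grid} shows that the map $\alpha_0^{-1}$ has the properties required for $\bigl((0,1)^3,\alpha_0\bigr)$ to be a stage. The simplex $\{\frac12\ge x_1\ge x_2\ge x_3\ge0\}$ of $K$ has vertices $v_0=(0,0,0)$, $v_1=(\frac12,0,0)$ in $V_L$ and $v_2=(\frac12,\frac12,0)$, $v_3=(\frac12,\frac12,\frac12)$ in $V_D$, with $\beta_{v_2}=2(x_2-x_3)$ and $\beta_{v_3}=2x_3$. So $1-\lambda=2x_2$, $\pi(x)=\bigl(\frac12,\frac12,\frac{x_3}{2x_2}\bigr)$ and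
\[
\alpha_0(x)=\Bigl(\frac{x_1}2+\frac14,\ \frac{x_2}2+\frac14,\ \frac{x_3}2+\frac{x_3}{4x_2}\Bigr).
\]
For $0<t<\frac38$ the point $x=\bigl(\frac38,t,\frac{t}{8t+4}\bigr)$ lies in the simplex, and $\alpha_0(x)=\bigl(\frac7{16},\frac t2+\frac14,\frac1{16}\bigr)\in G_4$. If $t$ is irrational, so is $\frac{t}{8t+4}$, and $x\in N$. Thus $\alpha_0^{-1}(G_4)$ contains a curved arc that meets $N$; it cannot be deleted, and $\alpha_4\circ\alpha_0$ is not defined on all of $N$. Also, $\alpha_0$ is not uniformly continuous: at $(\frac14,t,t)$ and $(\frac14,t,\frac t2)$ its third coordinates differ by $\frac t4+\frac18$, while the distance of the points tends to $0$ with $t$.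
\end{example}

\section{Moving off a thin set}\label{sec:moving}

The following lemma produces the move $e$ in the source. The function $\delta$ prescribes how far each point may be moved.

\begin{lemma}\label{lem:main}
Let $U\subset\mathbb{R}^m$ be nonempty, open and bounded. Let $\delta:U\to(0,\infty)$ be $1$-Lipschitz with $\delta(x)\le\operatorname{dist}(x,\mathbb{R}^m\setminus U)$. Let $Z\subset U$ be $k$-thin and closed in $U$. Then there are a set $L\subset U$, closed in $U$, with $L\cap N^m_n=\emptyset$, and a homeomorphism $e$ of $U\setminus L$ onto a subset of $U\setminus Z$ such that $|e(x)-x|<\delta(x)$ for all $x\in U\setminus L$ and $e^{-1}$ is locally Lipschitz and uniformly continuous.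
\end{lemma}

\begin{proof}
We choose a tiling that is fine relative to $\delta$, a homeomorphism $\theta$ of $U$ that moves $|D|$ off $Z$, and a width $\eta$ so small that $\theta(E)$ still misses $Z$. Then $e=\theta\circ p$.

\emph{Step 1: the tiling.} Call a dyadic cube $Q$ \emph{fine} if $Q\subset U$ and $4\operatorname{diam}Q\le\delta(z)$ for all $z\in Q$. We use the following test:
\begin{equation}\label{eq:fine}
\text{if }x\in U,\ x\in Q\text{ and }5\operatorname{diam}Q\le\delta(x),\text{ then }Q\text{ is fine.}
\end{equation}
Indeed, for $z\in Q$ we have $|z-x|\le\operatorname{diam}Q<\operatorname{dist}(x,\mathbb{R}^m\setminus U)$, so $z\in U$, and $\delta(z)\ge\delta(x)-\operatorname{diam}Q\ge4\operatorname{diam}Q$. So the fine cubes cover $U$. Their sides are bounded because $U$ is bounded, so each fine cube lies in a maximal one. Let $\mathcal{Q}$ be the family of maximal fine cubes. Two of them cannot be properly nested, so their interiors are disjoint. For local finiteness let $x\in U$ and let $Q\in\mathcal{Q}$ contain a point $z$ with $|z-x|<\delta(x)/4$. The dyadic cube of twice the side that contains $Q$ is not fine, so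 \eqref{eq:fine} gives $10\operatorname{diam}Q>\delta(z)\ge\frac34\delta(x)$. Dyadic cubes in the bounded set $U$ with diameter bounded below are finite in number. Hence $\mathcal{Q}$ is a tiling of $U$. Let $K$, $L$, $D$, $\lambda$, $\pi$ be as in Sections~\ref{sec:tilings} and~\ref{sec:push}; then $L$ is closed in $U$ and misses $N^m_n$. Every simplex $\sigma$ lies in a fine cube, so
\begin{equation}\label{eq:diam}
\operatorname{diam}\sigma\le\tfrac14\delta(x),\qquad\delta(v)\le\tfrac54\delta(x)\qquad\text{for all }x,v\in\sigma .
\end{equation}

\emph{Step 2: small moves of the vertices give homeomorphisms.} For each vertex $v$ of $K$ fix $\rho_v\in(0,\delta(v)/4]$ such that $(m+1)\rho_v\operatorname{Lip}(\beta_v|_\sigma)\le\frac12$ for each of the finitely many simplices $\sigma\ni v$. Let points $v'$ with $|v'-v|\le\rho_v$ be given. Put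
\[
u(z)=\sum_v\beta_v(z)(v'-v)\quad(z\in U),\qquad u=0\text{ on }\mathbb{R}^m\setminus U,\qquad\theta(z)=z+u(z).
\]
Thus $\theta(z)=\sum_v\beta_v(z)v'$ for $z\in U$, and $\theta$ maps a simplex onto the convex hull of the moved vertices. By \eqref{eq:diam},
\begin{equation}\label{eq:u}
|u(z)|\le\max_{v\in\sigma}\tfrac14\delta(v)\le\tfrac5{16}\delta(x)\qquad\text{whenever }x,z\text{ lie in one simplex }\sigma .
\end{equation}
We claim that $u$ is $\frac12$-Lipschitz on $\mathbb{R}^m$. A simplex has at most $m+1$ vertices, so $u$ is $\frac12$-Lipschitz on each simplex, and Lemma~\ref{lem:segments} gives $|u(x)-u(y)|\le\frac12|x-y|$ if $[x,y]\subset U$. Otherwise $[x,y]$ contains a point $w\notin U$. By \eqref{eq:u} with $x=z$, we have $|u(z)|\le\frac12\operatorname{dist}(z,\mathbb{R}^m\setminus U)\le\frac12|z-w|$ for all $z\in\mathbb{R}^m$, so $|u(x)-u(y)|\le\frac12|x-w|+\frac12|w-y|=\frac12|x-y|$.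

For each $y\in\mathbb{R}^m$ the map $z\mapsto y-u(z)$ is a contraction, so it has exactly one fixed point, and this is the unique solution of $\theta(z)=y$. Also $|\theta(x)-\theta(y)|\ge\frac12|x-y|$. So $\theta$ is a homeomorphism of $\mathbb{R}^m$ with $2$-Lipschitz inverse. It is the identity outside $U$, so $\theta(U)=U$.

\emph{Step 3: general position.} We choose the points $v'$ so that $\theta(|D|)\cap Z=\emptyset$. Put $v'=v$ for $v\in V_L$. Write $Z=\bigcup_\nu g_\nu(A_\nu)$ with $A_\nu\subset\mathbb{R}^k$ bounded and $g_\nu$ Lipschitz. Enumerate $V_D$ as $v_1,v_2,\dots$ and choose $v'_1,v'_2,\dots$ inductively so that for each simplex of $D$ with vertices among $v_1,\dots,v_i$ the convex hull of the moved vertices misses $Z$.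

At step $i$ only the finitely many simplices $\tau$ of $D$ that consist of $v_i$ and earlier vertices $v_l$, $l\in J$, are new. Here $|J|\le n$. A point of the moved hull has the form $t_iv'_i+\sum_{l\in J}t_lv'_l$. If $t_i=0$, it misses $Z$ by induction. If $t_i>0$ and the point lies in $Z$, then for some $\nu$ and some integer $j\ge1$ the point $v'_i$ is a value of
\[
(\zeta,(t_l)_{l\in J})\longmapsto\frac{g_\nu(\zeta)-\sum_{l\in J}t_lv'_l}{1-\sum_{l\in J}t_l},\qquad\zeta\in A_\nu,\quad t_l\ge0,\quad1-\sum_{l\in J}t_l\ge\frac1j .
\]
The domain of this map is a bounded subset of $\mathbb{R}^{k+|J|}$. The map is Lipschitz, because numerator and denominator are bounded and Lipschitz and the denominator is at least $1/j$. Since $k+|J|\le k+n=m-1$, its image has measure $0$ by Lemma~\ref{lem:thin}(a). There are countably many triples $(\tau,\nu,j)$, so some point $v'_i\in B(v_i,\rho_{v_i})$ avoids all these images.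

\emph{Step 4: the width $\eta$.} The set $\Omega=\theta^{-1}(U\setminus Z)\subset U$ contains $|D|$, and it is open because $Z$ is closed in $U$. For a simplex $\tau$ of $D$ and $0<t\le\frac12$ let $T(\tau,t)=\{x\in U:\lambda(x)\le t,\ \pi(x)\in\tau\}$. This set is closed in $U$. If $\pi(x)\in\tau$, then the carrier of $\pi(x)$ is a face both of $\tau$ and of the carrier of $x$, so $x$ lies in one of the finitely many simplices of $K$ that have a vertex in common with $\tau$. Hence $T(\tau,t)$ is compact. The sets $T(\tau,t)$ decrease as $t\downarrow0$, and their intersection is $\{\lambda=0,\ \pi\in\tau\}=\tau\subset\Omega$. So there is $t_\tau\in(0,\frac12]$ with $T(\tau,t_\tau)\subset\Omega$. Put $\eta(v)=\min\{t_\tau:\tau\ni v\}$ for $v\in V_D$, a minimum over a finite set, and extend $\eta$ affinely over the simplices of $D$. Then $\eta\le t_\tau$ on $\tau$. If $y\in E$ and $\tau$ is the carrier of $\pi(y)$, then $\lambda(y)<\eta(\pi(y))\le t_\tau$, so $y\in T(\tau,t_\tau)$. Thus $E\subset\Omega$.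

\emph{Step 5: the map.} Let $e=\theta\circ p$. By Lemma~\ref{lem:push} it is a homeomorphism of $U\setminus L$ onto $\theta(E)\subset\theta(\Omega)=U\setminus Z$, and $e^{-1}=q\circ\theta^{-1}$ is locally Lipschitz. The points $x$ and $p(x)$ lie in one simplex, so \eqref{eq:diam} and \eqref{eq:u} give
\[
|e(x)-x|\le|p(x)-x|+|u(p(x))|\le\tfrac14\delta(x)+\tfrac5{16}\delta(x)<\delta(x).
\]
It remains to prove uniform continuity of $e^{-1}$. The local Lipschitz constants of $q$ involve $1/\eta$, which we do not control near the boundary $\partial U$; what helps is that $q$ moves points very little there. Since $E'$ is closed in the bounded open set $U$, the set $E'\cup\partial U$ is compact. Extend $q$ to it by the identity on $\partial U$. The extension is continuous at points of $E'$ because $U$ is open. It is continuous at $w\in\partial U$ because $y$ and $q(y)$ lie in one simplex, so that $|q(y)-y|\le\frac14\delta(y)\le\frac14|y-w|$. Hence $q$ is uniformly continuous on $E'$, and $e^{-1}=q\circ\theta^{-1}$ is uniformly continuous because $\theta^{-1}$ is Lipschitz.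
\end{proof}

\begin{remark}
The inequality $n+k<m$ enters only in Step~3, and the lemma fails for $(k+1)$-thin sets. Take $m=2$, $n=1$, $k=0$, $U=(0,1)^2$ and $Z=\{\frac12\}\times(0,1)$. For irrational $t\in(0,1)$ the segment $[\frac18,\frac78]\times\{t\}$ lies in $N^2_1$, hence in $U\setminus L$. Its endpoints move by less than $\delta\le\frac18$, so they stay on opposite sides of $Z$, and the image of the segment under $e$ crosses $Z$.
\end{remark}

\section{Proof of the step}\label{sec:step}

\begin{proof}[Proof of Proposition~\ref{prop:step}]
Let $Y=h(U)$ and $f=h^{-1}:Y\to U$.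

First we measure how far a point may move before $h$ changes by more than $\varepsilon/2$. Call $\rho>0$ \emph{allowed for $x\in U$} if $B(x,\rho)\subset U$ and $\operatorname{diam}h(B(x,\rho))\le\varepsilon/2$, and let $\delta(x)$ be the supremum of the allowed $\rho$. Then $0<\delta(x)\le\operatorname{dist}(x,\mathbb{R}^m\setminus U)$, since $U$ is open and $h$ is continuous. If $\rho$ is allowed for $x$ and $|x-x'|<\rho$, then $B(x',\rho-|x-x'|)\subset B(x,\rho)$, so $\rho-|x-x'|$ is allowed for $x'$. Hence $\delta(x')\ge\delta(x)-|x-x'|$, and by symmetry $\delta$ is $1$-Lipschitz.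

Let $Z=h^{-1}(G_r)=f(G_r\cap Y)$. It is closed in $U$ because $G_r$ is closed, and it is $k$-thin by Lemma~\ref{lem:thin}(b), because $f$ is locally Lipschitz. Lemma~\ref{lem:main} gives $L$ and $e$. Put
\[
U'=U\setminus L,\qquad h'=\alpha_r\circ h\circ e:U'\to\mathbb{R}^m .
\]
The set $U'$ is open and contains $N$. Since $e(U')\cap Z=\emptyset$, the map $h\circ e$ takes values in $\mathbb{R}^m\setminus G_r$, so $h'$ is defined. It is a composition of embeddings, and its inverse $e^{-1}\circ f\circ\alpha_r^{-1}$ on $h'(U')$ is a composition of restrictions of locally Lipschitz, uniformly continuous maps, by Lemmas~\ref{lem:main} and~\ref{lem:grid}. So $(U',h')$ is a stage. The set $h'(U')$ lies in the image of $\alpha_r$, which is at positive distance from $G_r$. For $x\in U'$ we have $|e(x)-x|<\delta(x)$, so $e(x)\in B(x,\rho)$ for some allowed $\rho$, and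
\[
|h'(x)-h(x)|\le|\alpha_r(h(e(x)))-h(e(x))|+|h(e(x))-h(x)|\le\sqrt m\,2^{-r}+\tfrac\varepsilon2<\varepsilon .\qedhere
\]
\end{proof}

This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:compact}.

\section{Embedding $N^m_n$ in $M^{m'}_{n'}$}\label{sec:range}

In this section $0\le n\le m$. By (ii), Theorem~\ref{thm:main} and (D2), $\dim N^m_n=\dim M^m_n=n$. We use two classical theorems. The Menger--N\"obeling theorem says that every $n$-dimensional compact metrizable space embeds in $\mathbb{R}^{2n+1}$. The Borsuk--Ulam theorem says that every continuous map $\Phi:S^d\to\mathbb{R}^d$ with $\Phi(-w)=-\Phi(w)$ has a zero.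

The condition on $m'$ is necessary because $N^m_n$ contains a copy of every compact subset of $\mathbb{R}^m$ of dimension at most $n$, by (iii) and (ii). So we need $n$-dimensional complexes that fit in $\mathbb{R}^d$ but not in $\mathbb{R}^{d-1}$, for each $d$ between $n+1$ and $2n+1$.

\begin{lemma}\label{lem:gamma}
Let $0\le s\le n$ and $d=n+s+1$. There is a compact space $\Gamma$ with $\dim\Gamma\le n$ that embeds in $\mathbb{R}^d$ and admits no continuous injective map to $\mathbb{R}^{d-1}$.
\end{lemma}

\begin{proof}
Let $V_0,\dots,V_n$ be disjoint sets, where $V_0,\dots,V_s$ have three elements and $V_{s+1},\dots,V_n$ have one, and let $V$ be their union. Let $\Gamma$ be their join, the simplicial complex whose simplices are the nonempty subsets of $V$ with at most one element in each $V_i$. (For $n=1$ it is the triod if $s=0$ and the graph $K_{3,3}$ if $s=1$.) Concretely, let $[v]$, $v\in V$, be the standard basis of $\mathbb{R}^V$, let $\widehat\Gamma\subset\mathbb{R}^V$ be the cone of vectors with nonnegative coordinates of which at most one in each $V_i$ is nonzero, let $\|\xi\|$ be the sum of the coordinates of $\xi\in\widehat\Gamma$,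 and let $\Gamma=\{\xi\in\widehat\Gamma:\|\xi\|=1\}$. By (D3), $\dim\Gamma\le n$.

\emph{Embedding in $\mathbb{R}^d$.} We place each triple on a line. Since $2(s+1)+(n-s)=d+1$, there are affinely independent points $a_i,b_i$ $(0\le i\le s)$ and $c_i$ $(s<i\le n)$ in $\mathbb{R}^d$. Let the linear map $\mathbb{R}^V\to\mathbb{R}^d$ send the basis vectors of $V_i$ to $a_i$, $b_i$, $\frac12(a_i+b_i)$ for $i\le s$, and to $c_i$ for $i>s$. Consider the barycentric coordinates of the image of $\xi\in\Gamma$ with respect to the $d+1$ points. The coordinate at $c_i$ is the coordinate of $\xi$ in $V_i$. The coordinates at $(a_i,b_i)$ are $(t,0)$, $(0,t)$ or $(\frac t2,\frac t2)$, where $t\ge0$ is the weight of $\xi$ in $V_i$; they determine $t$ and, if $t>0$, the vertex that carries it. So the map is injective on the compact space $\Gamma$, hence an embedding.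

\emph{No injective map to $\mathbb{R}^{d-1}$.} The idea is that pairs of points in vertex-disjoint simplices of $\Gamma$, with weights, form a $d$-sphere (the deleted join of $\Gamma$) on which exchanging the two points is the antipodal map. We write this in coordinates, splitting every $w\in\mathbb{R}^{d+1}=\mathbb{C}^{s+1}\times\mathbb{R}^{n-s}$ into a positive part and a negative part in $\widehat\Gamma$.

For $i>s$, $V_i=\{v\}$ and $y\in\mathbb{R}$, put $y^+=\max(y,0)[v]$ and $y^-=\max(-y,0)[v]$. For $i\le s$ identify $V_i$ with the set of cube roots of unity. The rays through the sixth roots of unity cut $\mathbb{C}$ into six closed sectors. The sixth roots are alternately cube roots of unity and negatives of cube roots of unity, so each sector is spanned by $\zeta$ and $-\zeta'$ with $\zeta,\zeta'\in V_i$, and $\zeta\ne\zeta'$ because $\zeta$ and $-\zeta$ are not adjacent. For $z=A\zeta-B\zeta'$ in this sector, $A,B\ge0$, put $z^+=A[\zeta]$ and $z^-=B[\zeta']$. On a ray common to two sectors both definitions agree: they give $(A[\zeta],0)$ on the ray through $\zeta$ and $(0,B[\zeta'])$ on the ray through $-\zeta'$. So $z^\pm$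 depend continuously on $z$, and $(-z)^\pm=z^\mp$ because $-z=B\zeta'-A\zeta$. For $w=(z_0,\dots,z_s,y_{s+1},\dots,y_n)$ put $w^\pm=\sum z_i^\pm+\sum y_i^\pm\in\widehat\Gamma$. Then $w\mapsto w^\pm$ is continuous, $(-w)^\pm=w^\mp$, no coordinate is nonzero in both $w^+$ and $w^-$, and $w^+=w^-=0$ only if $w=0$.

Suppose $f:\Gamma\to\mathbb{R}^{d-1}$ is continuous and injective. Define $F:\widehat\Gamma\to\mathbb{R}^{d-1}\times\mathbb{R}$ by $F(0)=0$ and $F(\xi)=\bigl(\|\xi\|f(\xi/\|\xi\|),\|\xi\|\bigr)$ for $\xi\ne0$. It is continuous, at $0$ because $f$ is bounded. It is injective: the last coordinate gives $\|\xi\|$, and then $f$ gives $\xi/\|\xi\|$. The map $\Phi(w)=F(w^+)-F(w^-)$ from $S^d\subset\mathbb{R}^{d+1}$ to $\mathbb{R}^d$ is continuous and odd. By the Borsuk--Ulam theorem $\Phi(w)=0$ for some $w\in S^d$, so $w^+=w^-$. As these vectors have no nonzero coordinate in common, both vanish and $w=0$, a contradiction.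
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:range}]
\emph{Sufficiency.} Let $n\le n'$ and $m'\ge\min(m,2n+1)$. By Theorem~\ref{thm:main} it is enough to embed $M^m_n$ in $M^{m'}_{n'}$. If $m'\ge m$, then $M^m_n\subset\mathbb{R}^m\subset\mathbb{R}^{m'}$. If $m'\ge2n+1$, then $M^m_n$ embeds in $\mathbb{R}^{2n+1}\subset\mathbb{R}^{m'}$ by the Menger--N\"obeling theorem. In both cases $M^m_n$ is homeomorphic to a compact subspace of $\mathbb{R}^{m'}$ of dimension $n\le n'$, and (iii), applied to $M^{m'}_{n'}$, gives the embedding.

\emph{Necessity.} Suppose $N^m_n$ embeds in $M^{m'}_{n'}$. By (D2), $n\le n'$, and so $n\le m'$. Suppose $m'<\min(m,2n+1)$ and put $d=m'+1$. Then $n+1\le d\le\min(m,2n+1)$, so $d=n+s+1$ with $0\le s\le n$. The space $\Gamma$ of Lemma~\ref{lem:gamma} embeds in $\mathbb{R}^d\subset\mathbb{R}^m$ and has dimension at most $n$. By (iii) it embeds in $M^m_n$, by (ii) in $N^m_n$, and hence in $M^{m'}_{n'}\subset\mathbb{R}^{m'}=\mathbb{R}^{d-1}$. This contradicts Lemma~\ref{lem:gamma}.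
\end{proof}

\begin{thebibliography}{1}

\bibitem{DT}
\emph{Dimension Theory},
\texttt{https://www.maths.ed.ac.uk/\textasciitilde{}v1ranick/papers/engelking.pdf}

\end{thebibliography}
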